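\title{A group whose Markov topology is Hausdorff and whose Zariski topology is not}

\begin{abstract}
The Zariski topology of a group is generated by solution sets of one-variable equations, and the Markov topology is the intersection of all Hausdorff group topologies. We construct in ZFC a group whose Markov topology is Hausdorff while its Zariski topology is not. The example belongs to a family $G(K,I)$, built from a field $K$ and an infinite set $I$, for which the Zariski topology is Hausdorff if and only if $K$ is finite, and the Markov topology is Hausdorff if and only if $|K|\le|I|$. We also show that an example of infinite cardinality $\kappa$ exists if and only if $\kappa$ is uncountable.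
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{Two topologies on a group}
Which subsets of a group $G$ are closed in every Hausdorff group topology on $G$? Solution sets of equations are the evident examples. Let $G[z]=G*\langle z\rangle$ be the free product of $G$ with an infinite cyclic group; its elements are called \emph{words}. For a word
\[
w=g_1z^{\varepsilon_1}g_2z^{\varepsilon_2}\cdots g_nz^{\varepsilon_n}g_{n+1}\qquad(g_i\in G,\ \varepsilon_i\in\mathbb Z)
\]
and $g\in G$, let $w(g)=g_1g^{\varepsilon_1}g_2g^{\varepsilon_2}\cdots g_ng^{\varepsilon_n}g_{n+1}$, and put $E_w=\{g\in G: w(g)=1\}$. The sets $E_w$ are the \emph{elementary algebraic} subsets of $G$.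
\begin{itemize}
\item The \emph{Zariski topology} $\mathfrak Z_G$ is the topology on $G$ whose closed sets are the intersections of finite unions of elementary algebraic sets.
\item The \emph{Markov topology} $\mathfrak M_G$ is the intersection of all Hausdorff group topologies on $G$: a set is $\mathfrak M_G$-open (closed) if and only if it is open (closed) in every Hausdorff group topology on $G$.
\end{itemize}
In a Hausdorff group topology the map $g\mapsto w(g)$ is continuous and $\{1\}$ is closed, so every $E_w$ is closed. Hence $\mathfrak Z_G\subseteq\mathfrak M_G$. The chain continues with the precompact Markov topology $\mathfrak P_G\supseteq\mathfrak M_G$, the intersection of all precompact Hausdorff group topologies on $G$ (the discrete topology if there are none); it plays no role below. The group $G$ is called \emph{$\mathfrak Z$-Hausdorff} if $\mathfrak Z_G$ is Hausdorff, and \emph{$\mathfrak M$-Hausdorff} if $\mathfrak M_G$ is Hausdorff. Every $\mathfrak Z$-Hausdorff group is $\mathfrak M$-Hausdorff.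

Points are closed in both topologies, because $\{g\}=E_{g^{-1}z}$, so for a finite group both are discrete. For infinite groups the Hausdorff property is a real restriction.

\begin{example}\label{ex:Z}
Let $G=\mathbb Z$. A word defines a map $n\mapsto an+b$, so an elementary algebraic set is empty, a point, or $\mathbb Z$. Thus $\mathfrak Z_{\mathbb Z}$ is the cofinite topology, which is not Hausdorff. The topology $\mathfrak M_{\mathbb Z}$ is not Hausdorff either. If $O_1$ and $O_2$ are nonempty $\mathfrak M_{\mathbb Z}$-open sets, then $O_1$ is open in the $2$-adic topology and $O_2$ is open in the $3$-adic topology. So $O_1$ contains a coset of some $2^i\mathbb Z$ and $O_2$ contains a coset of some $3^j\mathbb Z$, and these cosets meet by the Chinese remainder theorem.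
\end{example}

The following question is posed in \cite{thesis}.

\begin{quote}
\emph{Is an $\mathfrak M$-Hausdorff group necessarily $\mathfrak Z$-Hausdorff?}
\end{quote}

There are reasons to expect a positive answer. By Markov's theorem \cite{markov}, $\mathfrak Z_G=\mathfrak M_G$ for every countable group $G$, so the answer is positive for countable groups. Moreover, to separate two points in $\mathfrak M_G$ one needs an argument that works in all Hausdorff group topologies at once, and the obvious tool of this kind is the continuity of word maps, which is what $\mathfrak Z_G$ records. Nevertheless the answer is negative.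

\subsection*{Results}
We work in ZFC. For a field $K$ and an infinite set $I$ we define in Section~\ref{sec:group} a group $G(K,I)$. In brief: let $R$ be the ring of operators on $K^{(I)}$ of the form scalar plus finite rank, and let $U$ be the group of upper unitriangular matrices over $R$, with rows and columns indexed by $\mathbb Q$ and with finitely many nonzero entries off the diagonal. Then $G(K,I)$ is the extension of $U$ by the group of increasing affine maps of $\mathbb Q$, which permute the indices. We say that a set \emph{separates} two points if it contains exactly one of them.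

\begin{theorem}\label{thm:A}
The group $G=G(\mathbb Q,\mathbb N)$ is $\mathfrak M$-Hausdorff but not $\mathfrak Z$-Hausdorff. It has a subgroup $U$, containing more than one element, such that any two $\mathfrak Z_G$-open sets meeting $U$ have a common point in $U$, while any two distinct points of $G$ are separated by an $\mathfrak M_G$-clopen set.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $K$ be a field and $I$ an infinite set. Then $G(K,I)$ is $\mathfrak Z$-Hausdorff if and only if $K$ is finite, and $G(K,I)$ is $\mathfrak M$-Hausdorff if and only if $|K|\le|I|$.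
\end{theorem}

\begin{theorem}\label{thm:C}
For an infinite cardinal $\kappa$, a group of cardinality $\kappa$ that is $\mathfrak M$-Hausdorff but not $\mathfrak Z$-Hausdorff exists if and only if $\kappa$ is uncountable.
\end{theorem}

\subsection*{Where the two topologies part}
Call a subgroup $L$ of $G$ \emph{unconditionally discrete} if it is discrete in every Hausdorff group topology on $G$. Recall that a subgroup $L$ of a topological group is discrete if and only if some neighborhood of $1$ meets $L$ only in $1$.

\begin{lemma}\label{lem:fibers}
Let $L$ be a subgroup of $G$ and let $w\in G[z]$ satisfy $w(g)\in L$ for all $g\in G$.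
\begin{enumerate}
\item[(a)] If $L$ is finite, the fibers of the map $g\mapsto w(g)$ are $\mathfrak Z_G$-clopen.
\item[(b)] If $L$ is unconditionally discrete, the fibers are $\mathfrak M_G$-clopen.
\end{enumerate}
\end{lemma}

\begin{proof}
The fiber over $c\in L$ is $E_{wc^{-1}}$, and its complement is the union of the other fibers. If $L$ is finite, this union is finite, which gives (a). In (b), for every Hausdorff group topology $\tau$ the map $g\mapsto w(g)$ is $\tau$-continuous with values in a discrete space, so its fibers are $\tau$-clopen.
\end{proof}

If $L$ is infinite, the complement of a fiber is an infinite union of elementary algebraic sets, and nothing forces it to be Zariski closed. So we look for a group $G$ with three properties: (i) $G$ has an infinite unconditionally discrete subgroup $L$; (ii) words with values in $L$ distinguish the points of $G$; (iii) $G$ is linear enough over an infinite field $K$ for the irreducibility of the affine spaces $K^d$ to pass to $\mathfrak Z_G$. Property (i) is the heart of the matter. It comes from a diagonal argument that is already visible in a Heisenberg group (Section~\ref{sec:heis}).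 The group $G(K,I)$ is defined in Section~\ref{sec:group}; property (iii) is proved in Section~\ref{sec:zar}, and properties (i) and (ii) in Section~\ref{sec:markov}. This proves Theorem~\ref{thm:A} without any cited result. Theorem~\ref{thm:B} is completed in Section~\ref{sec:val} by an argument modeled on Example~\ref{ex:Z}, and Theorem~\ref{thm:C} is proved in Section~\ref{sec:card}.

\subsection*{Conventions and two standard facts}
We write $[g,h]=ghg^{-1}h^{-1}$.

\emph{Translations.} Left translations are homeomorphisms for $\mathfrak M_G$, since they are homeomorphisms for every group topology. They are homeomorphisms for $\mathfrak Z_G$, since $hE_w=E_{w'}$ where $w'$ arises from $w$ by substituting $h^{-1}z$ for $z$. Consequently, in either topology, if $1$ is separated from every $g\neq1$ by a clopen set, then any two distinct points are: if $C$ separates $1$ from $g^{-1}h$, then $gC$ separates $g$ from $h$.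

\emph{Topologies defined by subgroups.} Let $\mathcal B$ be a nonempty family of subgroups of $G$ such that the intersection of any two members contains a member, and such that for every $g\in G$ and $B\in\mathcal B$ there is $B'\in\mathcal B$ with $gB'g^{-1}\subseteq B$. Then $\mathcal B$ is a base of neighborhoods of $1$ for a group topology on $G$, and this topology is Hausdorff if and only if $\bigcap\mathcal B=\{1\}$.

\section{A diagonal argument in a Heisenberg group}\label{sec:heis}

The following data are fixed for the rest of the paper. Let $K$ be a field and $I$ an infinite set with a distinguished element $0$. Let $V=K^{(I)}$ be the vector space with basis $(e_i)_{i\in I}$, let $V^*=\operatorname{Hom}_K(V,K)$, and let $e_i^*\in V^*$ be the coordinate functionals. A functional $f\in V^*$ is determined by the family $(f(e_i))_{i\in I}$, and this family can be prescribed arbitrarily. Let $F\subseteq V^*$ be a subspace that contains all $e_i^*$. The case to keep in mind is $K=\mathbb Q$, $I=\mathbb N$, $F=V^*$: vectors are finitely supported sequences of rationals, and functionals are arbitrary sequences of rationals.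

Let $H=F\times V\times K$ with the product
\[
(f,v,c)(f',v',c')=(f+f',\,v+v',\,c+c'+f(v')).
\]
This is the group of formal unitriangular $3\times3$ matrices with $f$ and $v$ above the diagonal and $c$ in the corner. We have $(f,0,0)(0,v,0)=(f,v,f(v))$ and $(-f,0,0)(0,-v,0)=(-f,-v,f(v))$, and multiplying these two elements gives
\begin{equation}\label{eq:heis}
[(f,0,0),(0,v,0)]=(0,0,f(v)).
\end{equation}
Consider the subgroups, which we call \emph{lines},
\[
P_f=\{(af,0,0):a\in K\}\quad(f\in F\setminus\{0\}),\qquad Q_i=\{(0,be_i,0):b\in K\}\quad(i\in I).
\]
Can all of them be non-discrete in one Hausdorff group topology on $H$? If they are, every neighborhood of $1$ contains a nonzero multiple $a(f)f$ of each $f$ and a nonzero multiple $b(i)e_i$ of each $e_i$, and by \eqref{eq:heis} the central elements $(0,0,a(f)f(e_i)b(i))$ are all close to $1$. We have no control over the scalars $a(f)$ and $b(i)$. The point is that for a rich enough $F$ no control is needed.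

\begin{definition}\label{def:C}
The triple $(K,I,F)$ satisfies \emph{condition \textup{(C)}} if for all maps $a\colon F\setminus\{0\}\to K^\times$ and $b\colon I\to K^\times$ there are $f\in F\setminus\{0\}$ and $i\in I$ with $a(f)\,f(e_i)\,b(i)=1$.
\end{definition}

In words: one cannot rescale all nonzero functionals in $F$ and all basis vectors so that the pairing between them avoids the value $1$.

\begin{lemma}\label{lem:heis}
Assume \textup{(C)}. In every Hausdorff group topology on $H$, at least one of the lines $P_f$, $Q_i$ is discrete.
\end{lemma}

\begin{proof}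
Suppose that none of them is discrete. As the topology is Hausdorff, there is a neighborhood $O$ of $1$ with $(0,0,1)\notin O$. By continuity of the group operations there is a neighborhood $O'=(O')^{-1}$ of $1$ with $(O')^4\subseteq O$. For each $f\in F\setminus\{0\}$ choose $a(f)\in K^\times$ with $(a(f)f,0,0)\in O'$, and for each $i\in I$ choose $b(i)\in K^\times$ with $(0,b(i)e_i,0)\in O'$. The commutator of these two elements is a product of four elements of $O'$, so by \eqref{eq:heis} we get $(0,0,a(f)f(e_i)b(i))\in O$ for all $f$ and $i$. By (C), one of these elements is $(0,0,1)$, a contradiction.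
\end{proof}

To see (C) for $K=\mathbb Q$, $I=\mathbb N$, $F=V^*$, list the nonzero rationals as $\pi(0),\pi(1),\dots$. Given $a$ and $b$, let $f$ be the sequence whose $i$-th term is $1/(\pi(i)b(i))$. The products $f(e_i)b(i)=1/\pi(i)$ run through all nonzero rationals, so one of them is $1/a(f)$, whatever $a(f)$ is. The same argument gives the following.

\begin{lemma}\label{lem:C}
Let $J\subseteq I$ satisfy $|K^\times|\le|J|$, and suppose that for every family $(c_i)_{i\in J}$ in $K^\times$ there is $f\in F$ with $f(e_i)=c_i$ for all $i\in J$. Then \textup{(C)} holds. In particular, \textup{(C)} holds if $F=V^*$ and $|K|\le|I|$.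
\end{lemma}

\begin{proof}
Fix a surjection $\pi\colon J\to K^\times$. Given $a$ and $b$, take $f\in F$ with $f(e_i)=(\pi(i)b(i))^{-1}$ for $i\in J$. Then $f\ne0$. Choose $i\in J$ with $\pi(i)=a(f)$; then $a(f)f(e_i)b(i)=1$. For the last statement take $J=I$.
\end{proof}

\begin{remark}\label{rem:Cfails}
Condition (C) fails in two cases, which match the bounds in Theorems~\ref{thm:B} and~\ref{thm:C}. If $|K|>|I|$, take $b=1$ and choose $a(f)\in K^\times$ outside the set of the at most $|I|$ elements $f(e_i)^{-1}$ with $f(e_i)\neq0$. If $K$ is infinite and $F$ is countable, then $I$ is countable too; list $F\setminus\{0\}$ as $f_0,f_1,\dots$ and $I$ as $i_0,i_1,\dots$, and choose $a(f_0),b(i_0),a(f_1),b(i_1),\dots$ in turn. At each step only finitely many values are forbidden by the earlier choices.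
\end{remark}

Lemma~\ref{lem:heis} does not say which line is discrete, and it says nothing about the subgroup $\{(0,0,c):c\in K\}$, where commutators take their values. In $H$ itself this subgroup need not be discrete: for $K=\mathbb Q$, the central subgroups $\{(0,0,c):c\in2^n\mathbb Z\}$, $n\geq0$, have trivial intersection and define a Hausdorff group topology on $H$ in which it is not discrete. We therefore embed $H$ in a larger group with a distinguished line $L$ such that every $P_f$ and every $Q_i$ is the image of $L$ under a word map fixing $1$. If $L$ is not discrete, then no $P_f$ and no $Q_i$ is discrete, and Lemma~\ref{lem:heis} is contradicted.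

\section{The group $G(K,I,F)$}\label{sec:group}

In a unitriangular group, commutators move an entry away from the diagonal and multiply it on the left and on the right by prescribed ring elements. To obtain every $P_f$ and $Q_i$ from a single line in this way, we need a ring of entries that contains both $F$ and $V$, an index set in which there is always room closer to the diagonal, and automorphisms that move the line there.

\subsection*{The ring of entries}
For $v\in V$ and $f\in F$ let $v\otimes f\in\operatorname{End}_K(V)$ be the operator $v'\mapsto f(v')v$. Then $(v\otimes f)(v'\otimes f')=f(v')\,v\otimes f'$, so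
\[
R=K\cdot\mathrm{id}+\operatorname{span}\{v\otimes f: v\in V,\ f\in F\}
\]
is a unital $K$-subalgebra of $\operatorname{End}_K(V)$. For $F=V^*$ it consists of the operators of the form scalar plus finite rank. Put $e=e_0\otimes e_0^*$, an idempotent of rank one. For $r\in R$, $f\in F$, $v\in V$, evaluating on a vector gives
\begin{equation}\label{eq:sandwich}
(e_0\otimes f)\,r\,(v\otimes e_0^*)=f(rv)\,e;\qquad\text{in particular}\quad ere=e_0^*(re_0)\,e .
\end{equation}

\subsection*{The unitriangular group}
Let $M=\bigoplus_{q\in\mathbb Q}V$. For $r\in R$ and $q,s\in\mathbb Q$ let $rE_{qs}$ be the operator on $M$ that applies $r$ to the component with index $s$, places the result in the component with index $q$, and kills the other components. Then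
\[
(rE_{qs})(r'E_{s't})=\begin{cases} rr'E_{qt}&\text{if } s=s',\\ 0&\text{otherwise.}\end{cases}
\]
For $T\in\operatorname{End}_K(M)$, the \emph{entry} $T_{qs}\in\operatorname{End}_K(V)$ is the composite of the inclusion of the summand $s$, the operator $T$, and the projection onto the summand $q$. We speak of rows and columns of $T$ accordingly.

Let $\mathfrak n$ be the set of finite sums of operators $rE_{qs}$ with $q<s$ and $r\in R$. It is closed under sums, products and scalar multiples. Each $n\in\mathfrak n$ involves finitely many indices and is strictly upper triangular, hence nilpotent, and $(1+n)^{-1}=\sum_{j\ge0}(-n)^j$ is a finite sum. So $U=1+\mathfrak n$ is a group. The entries of $u\in U$ lie in $R$: we have $u_{qq}=\mathrm{id}$, $u_{qs}=0$ for $q>s$, and only finitely many entries off the diagonal are nonzero.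

\subsection*{The affine group}
Let $A$ be the group of maps $\sigma\colon\mathbb Q\to\mathbb Q$, $\sigma(q)=aq+b$, with $a,b\in\mathbb Q$ and $a>0$. We use three facts: $A$ is countable; $A$ is transitive on pairs $q<s$, since $t\mapsto(s-q)t+q$ sends $(0,1)$ to $(q,s)$; and every $\sigma\ne1$ has at most one fixed point. Let $\sigma$ act on $M$ by moving the component with index $q$ to index $\sigma q$. This embeds $A$ in $GL(M)$, and $\sigma\,(rE_{qs})\,\sigma^{-1}=rE_{\sigma q,\sigma s}$. Since $\sigma$ preserves the order of $\mathbb Q$, it normalizes $U$. If $\sigma q\neq q$, then the entry of $\sigma$ in position $(q,q)$ is zero, so $\sigma\notin U$; thus $U\cap A=\{1\}$. Define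
\[
G=G(K,I,F)=UA\le GL(M),\qquad G(K,I)=G(K,I,V^*).
\]
Every $g\in G$ is uniquely of the form $g=u\sigma$ with $u\in U$ and $\sigma\in A$.

\subsection*{Commutators and generators}
All commutators in this paper are computed with the next lemma.

\begin{lemma}\label{lem:comm}
Let $X,Y\in\operatorname{End}_K(M)$ satisfy $X^2=Y^2=0$.
\begin{enumerate}
\item[(a)] If $YX=0$, then $[1+X,1+Y]=1+XY$.
\item[(b)] If $XY=0$, then $[1+X,1+Y]=1-YX$.
\end{enumerate}
\end{lemma}

\begin{proof}
We have $(1+X)^{-1}=1-X$ and $(1+Y)^{-1}=1-Y$. In (a), $(1+X)(1+Y)(1-X)=(1+X)(1-X+Y)=1+Y+XY$, and $(1+Y+XY)(1-Y)=1+XY$. In (b), part (a) with $X$ and $Y$ exchanged gives $[1+X,1+Y]=[1+Y,1+X]^{-1}=(1+YX)^{-1}$, and this equals $1-YX$ because $(YX)^2=Y(XY)X=0$.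
\end{proof}

For $q<s$ and $r\in R$ put $x_{qs}(r)=1+rE_{qs}\in U$. For $r,r'\in R$, $\sigma\in A$ and $q<s<t$ we have
\begin{align}
x_{qs}(r)\,x_{qs}(r')&=x_{qs}(r+r'),\label{eq:add}\\
\sigma\,x_{qs}(r)\,\sigma^{-1}&=x_{\sigma q,\sigma s}(r),\label{eq:conj}\\
[x_{qs}(r),x_{st}(r')]&=x_{qt}(rr'),\label{eq:stein}
\end{align}
where \eqref{eq:stein} is Lemma~\ref{lem:comm}(a) for $X=rE_{qs}$ and $Y=r'E_{st}$.

\begin{lemma}\label{lem:gen}
Every element of $U$ is a product of elements $x_{qs}(r)$.
\end{lemma}

\begin{proof}
Let $n\in\mathfrak n$ have its nonzero entries in the columns $s_1<\dots<s_d$, and let $n^{(j)}$ be the part of $n$ in column $s_j$. If $a\geq b$, then $n^{(a)}n^{(b)}=0$, because the nonzero rows of $n^{(b)}$ have index less than $s_b\leq s_a$. Hence all products of two or more terms vanish in the expansion of $(1+n^{(d)})\cdots(1+n^{(1)})$, and this product equals $1+n$. For the same reason, $1+n^{(j)}$ is the product of the elements $x_{qs_j}(n_{qs_j})$ over the finitely many $q$ with $n_{qs_j}\neq0$.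
\end{proof}

Finally, $H$ sits inside $U$. The map
\begin{equation}\label{eq:iota}
\iota(f,v,c)=1+(e_0\otimes f)E_{01}+(v\otimes e_0^*)E_{12}+ce\,E_{02}
\end{equation}
is injective, and it is a homomorphism: in the product $\iota(f,v,c)\iota(f',v',c')$ the only nonzero mixed term is $(e_0\otimes f)(v'\otimes e_0^*)E_{02}=f(v')e\,E_{02}$.

\section{The Zariski topology over an infinite field}\label{sec:zar}

We join two points of $U$ by a polynomially parametrized family of elements of $U$, and pull the Zariski topology of $G$ back to the parameter space. On $K^d$ we use the Zariski topology of algebraic geometry, whose closed sets are the common zero sets of families of polynomials in $K[t_1,\dots,t_d]$. If $K$ is infinite, any two nonempty open subsets of $K^d$ intersect. Indeed, otherwise $K^d$ is the union of two proper closed sets, so there are nonzero polynomials $p_1,p_2$ whose product vanishes on $K^d$; but $p_1p_2\neq0$, and a nonzero polynomial over an infinite field does not vanish at all points.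

\begin{proposition}\label{prop:zar}
Let $K$ be infinite and $G=G(K,I,F)$. If $O_1$ and $O_2$ are $\mathfrak Z_G$-open sets that meet $U$, then $O_1\cap O_2\cap U\neq\emptyset$. In particular, $G$ is not $\mathfrak Z$-Hausdorff.
\end{proposition}

\begin{proof}
Let $u_1\in O_1\cap U$ and $u_2\in O_2\cap U$. By Lemma~\ref{lem:gen}, $u_1^{-1}u_2=\prod_{j=1}^dx_{q_js_j}(r_j)$. Define
\[
\varphi\colon K^d\to U,\qquad\varphi(t)=u_1\prod_{j=1}^dx_{q_js_j}(t_jr_j),
\]
so that $\varphi(0,\dots,0)=u_1$ and $\varphi(1,\dots,1)=u_2$. Call a map $K^d\to\operatorname{End}_K(M)$ \emph{polynomial} if it is a finite sum of monomials in $t_1,\dots,t_d$ times fixed operators. Scalars commute with $K$-linear operators, so a product of polynomial maps is polynomial. The maps $t\mapsto x_{q_js_j}(\pm t_jr_j)=1\pm t_j\,r_jE_{q_js_j}$ are polynomial, hence so are $\varphi(t)$ and, by \eqref{eq:add}, $\varphi(t)^{-1}=x_{q_ds_d}(-t_dr_d)\cdots x_{q_1s_1}(-t_1r_1)\,u_1^{-1}$. All elements of $G$ are $K$-linear operators on $M$, so $t\mapsto w(\varphi(t))$ is polynomial for every word $w\in G[z]$. The equation $w(\varphi(t))=1$ holds if and only if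 $\psi\bigl(w(\varphi(t))y-y\bigr)=0$ for all $y\in M$ and all linear functionals $\psi$ on $M$, and each of these conditions is a polynomial equation in $t$ over $K$. Thus $\varphi^{-1}(E_w)$ is closed in $K^d$. Preimages commute with unions and intersections, so $\varphi$ is continuous from $K^d$ to $(G,\mathfrak Z_G)$. The open sets $\varphi^{-1}(O_1)$ and $\varphi^{-1}(O_2)$ are nonempty, so they have a common point $t$, and $\varphi(t)\in O_1\cap O_2\cap U$. Since $U$ has more than one element, $\mathfrak Z_G$ is not Hausdorff.
\end{proof}

That $K$ is infinite was used only for the intersection property of $K^d$. For finite $K$ the conclusion fails, by Proposition~\ref{prop:sep}(a) below.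

\section{The Markov topology under condition (C)}\label{sec:markov}

Let $G=G(K,I,F)$. For $q<s$ put
\[
L_{qs}=\{x_{qs}(ae):a\in K\}.
\]
By \eqref{eq:add}, the map $a\mapsto x_{qs}(ae)$ is an isomorphism from the additive group of $K$ onto $L_{qs}$.

\subsection*{The lines $L_{qs}$ are unconditionally discrete}

\begin{proposition}\label{prop:discrete}
Assume \textup{(C)}. Then every subgroup $L_{qs}$ is discrete in every Hausdorff group topology $\tau$ on $G$.
\end{proposition}

\begin{proof}
By \eqref{eq:conj} and the transitivity of $A$ on pairs, all $L_{qs}$ are conjugate in $G$, and conjugation is a $\tau$-homeomorphism. So suppose that $L_{01}$ is not discrete.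

\emph{Claim.} For all $q<s$, all $r,r'\in R$ and every $\tau$-neighborhood $O$ of $1$ there is $a\in K^\times$ with $x_{qs}(a\,rer')\in O$.

Choose rationals $q<q'<s'<s$ and $\sigma\in A$ with $\sigma(0)=q'$, $\sigma(1)=s'$. The map
\[
\Phi(g)=\bigl[x_{qq'}(r),\,[\sigma g\sigma^{-1},x_{s's}(r')]\bigr]
\]
is $\tau$-continuous and $\Phi(1)=1$. By \eqref{eq:conj} and two applications of \eqref{eq:stein},
\[
\Phi(x_{01}(ae))=\bigl[x_{qq'}(r),[x_{q's'}(ae),x_{s's}(r')]\bigr]=[x_{qq'}(r),x_{q's}(aer')]=x_{qs}(a\,rer').
\]
As $L_{01}$ is not discrete, the neighborhood $\Phi^{-1}(O)$ of $1$ contains some $x_{01}(ae)$ with $a\neq0$. This proves the claim.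

Now consider the copy $\iota(H)$ of $H$ from \eqref{eq:iota}, on which $\tau$ induces a Hausdorff group topology. We have $\iota(P_f)=\{x_{01}(a\,e_0\otimes f):a\in K\}$ and $e\,e\,(e_0\otimes f)=e_0\otimes f$, so the claim with $r=e$, $r'=e_0\otimes f$ shows that $\iota(P_f)$ is not discrete. We have $\iota(Q_i)=\{x_{12}(b\,e_i\otimes e_0^*):b\in K\}$ and $(e_i\otimes e_0^*)\,e\,e=e_i\otimes e_0^*$, so the claim with $r=e_i\otimes e_0^*$, $r'=e$ shows that $\iota(Q_i)$ is not discrete. This contradicts Lemma~\ref{lem:heis}.
\end{proof}

The proof shows what the index set and the group $A$ are for. The density of $\mathbb Q$ provides $q'$ and $s'$ inside the interval $(q,s)$, and $A$ carries $L_{01}$ to $L_{q's'}$. Without $A$ the argument would give the claim only for $q<0$ and $s>1$, whereas Lemma~\ref{lem:heis} needs it for two adjacent intervals.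

\subsection*{Words that read matrix entries}
We need words whose values lie in one line $L_{ps}$ for \emph{all} $g\in G$ and which detect the entries of $g$. For $g=u\sigma$, the conjugate $g\,x_{lm}(\chi)\,g^{-1}$ involves column $\sigma l$ of $u$ and row $\sigma m$ of $u^{-1}$. A commutator with $x_{pk}(\rho)$ selects row $k$ of this conjugate, and a further commutator with $x_{ms}(e)$ selects column $m$. What remains is one entry, in position $(p,s)$, and by \eqref{eq:sandwich} it lies in $Ke$ if $\rho$ and $\chi$ are chosen of rank one as follows.

Fix rationals $p<k\le l<m<s$, a functional $f\in F$ and a vector $v\in V$; we call this a choice of \emph{test data}. Put $\rho=e_0\otimes f$, $\chi=v\otimes e_0^*$ and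
\begin{equation}\label{eq:word}
w=\bigl[\,[x_{pk}(\rho),\;z\,x_{lm}(\chi)\,z^{-1}],\;x_{ms}(e)\bigr]\in G[z].
\end{equation}

\begin{example}\label{ex:read}
Let $k<l$ and $g=x_{kl}(r)$. Then $g\,x_{lm}(\chi)\,g^{-1}=1+Y$ with $Y=\chi E_{lm}+r\chi E_{km}$. For $X=\rho E_{pk}$ we get $YX=0$ and $XY=\rho r\chi E_{pm}=f(rv)e\,E_{pm}$. So the inner commutator in $w(g)$ is $x_{pm}(f(rv)e)$, and $w(g)=x_{ps}(f(rv)e)$ by \eqref{eq:stein}: the word reads the scalar $f(rv)$ off the entry $r$.

The difficulty comes from $A$, which may move the pair $l<m$ to the left of $p$. Let $g=\sigma$ with $\sigma m=p$. Then $Y=\chi E_{\sigma l,p}$, $XY=0$ and $YX=(v\otimes f)E_{\sigma l,k}$, so the inner commutator is $x_{\sigma l,k}(-v\otimes f)$, an element in an unwanted position. It commutes with $x_{ms}(e)$, because $k\ne m$ and $s\neq\sigma l$. Hence $w(g)=1$: the outer commutator removes the unwanted term.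
\end{example}

These two cases are typical.

\begin{lemma}\label{lem:read}
For all test data and all $g=u\sigma\in G$ we have $w(g)=x_{ps}(\lambda(g)e)$, where
\[
\lambda(g)=f\bigl(u_{k,\sigma l}\,v\bigr)\cdot e_0^*\bigl((u^{-1})_{\sigma m,m}\,e_0\bigr)\in K .
\]
\end{lemma}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[->] (-0.6,0) -- (10.7,0) node[right] {$\mathbb Q$};
\fill (0,0) circle (1.5pt) node[below=2pt] {$p$};
\fill (2,0) circle (1.5pt) node[below=2pt] {$k$};
\fill (4,0) circle (1.5pt) node[below=2pt] {$\sigma l$};
\fill (6,0) circle (1.5pt) node[below=2pt] {$\sigma m$};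
\fill (8,0) circle (1.5pt) node[below=2pt] {$m$};
\fill (10,0) circle (1.5pt) node[below=2pt] {$s$};
\draw[->] (0.05,0.1) to[bend left=55] node[above] {$\rho$} (1.95,0.1);
\draw[->,dashed] (2.05,0.1) to[bend left=55] node[above] {$u_{k,\sigma l}$} (3.95,0.1);
\draw[->] (4.05,0.1) to[bend left=55] node[above] {$\chi$} (5.95,0.1);
\draw[->,dashed] (6.05,0.1) to[bend left=55] node[above] {$(u^{-1})_{\sigma m,m}$} (7.95,0.1);
\draw[->] (8.05,0.1) to[bend left=55] node[above] {$e$} (9.95,0.1);
\end{tikzpicture}
\caption{The value of the word $w=[[x_{pk}(\rho),z\,x_{lm}(\chi)z^{-1}],x_{ms}(e)]$ at $g=u\sigma$. An arc from $q$ to $t$ stands for a matrix entry in position $(q,t)$. The only off-diagonal entry of $w(g)$ is in position $(p,s)$, and it is the product of the five entries shown, read from left to right. Solid arcs come from the constants of $w$, dashed arcs from $u$. The product vanishes unless $k\le\sigma l$ and $\sigma m\le m$.}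
\label{fig:word}
\end{figure}

\begin{proof}
Figure~\ref{fig:word} illustrates the formula. Put $X=\rho E_{pk}$ and $Z=eE_{ms}$; then $X^2=Z^2=0$. By \eqref{eq:conj}, $g\,x_{lm}(\chi)\,g^{-1}=1+Y$ with $Y=u\,(\chi E_{\sigma l,\sigma m})\,u^{-1}$. Thus $Y^2=0$, and
\begin{equation}\label{eq:Y}
Y_{qt}=u_{q,\sigma l}\,\chi\,(u^{-1})_{\sigma m,t},\qquad\text{which vanishes unless } q\le\sigma l\text{ and }t\ge\sigma m,
\end{equation}
because $u$ and $u^{-1}$ are upper triangular. We have
\[
XY=\sum_t\rho Y_{kt}E_{pt},\qquad YX=\sum_qY_{qp}\,\rho\,E_{qk}.
\]
By \eqref{eq:Y}, $XY\neq0$ implies $k\le\sigma l$, and $YX\neq0$ implies $\sigma m\le p$. Both together would give $k\le\sigma l<\sigma m\le p<k$, which is absurd. So one of the two products vanishes, and Lemma~\ref{lem:comm} applies to the inner commutator $[1+X,1+Y]$, which we write as $1+D$. We show that in each case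
\begin{equation}\label{eq:value}
w(g)=[1+D,1+Z]=x_{ps}(\rho Y_{km}e).
\end{equation}

\emph{Case $YX=0$.} By Lemma~\ref{lem:comm}(a), $D=XY$, and only row $p$ of $D$ can be nonzero. If $D\ne0$, its nonzero columns $t$ satisfy $t\ge\sigma m>\sigma l\ge k>p$; so column $p$ of $D$ is zero, and $D^2=0$. Also $ZD=0$, because row $s$ of $D$ is zero ($s\neq p$). By Lemma~\ref{lem:comm}(a), $[1+D,1+Z]=1+DZ=1+\rho Y_{km}e\,E_{ps}$.

\emph{Case $YX\neq0$.} Then $\sigma m\le p$ and $XY=0$; in particular $\rho Y_{km}=0$, so the right side of \eqref{eq:value} is $1$. By Lemma~\ref{lem:comm}(b), $D=-YX$. Only column $k$ of $D$ can be nonzero, and its nonzero rows $q$ satisfy $q\le\sigma l<\sigma m\le p<s$. Hence $DZ=0$, because column $m$ of $D$ is zero ($m\neq k$), and $ZD=0$, because row $s$ of $D$ is zero. So $1+D$ and $1+Z$ commute, and $w(g)=1$.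

This proves \eqref{eq:value}. By \eqref{eq:Y} and the two formulas in \eqref{eq:sandwich},
\[
\rho Y_{km}e=\bigl(\rho\,u_{k,\sigma l}\,\chi\bigr)(u^{-1})_{\sigma m,m}\,e=f(u_{k,\sigma l}v)\;e\,(u^{-1})_{\sigma m,m}\,e=\lambda(g)e.\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:detect}
For every $g\in G\setminus\{1\}$ there are test data with $\lambda(g)\neq\lambda(1)$.
\end{lemma}

\begin{proof}
Write $g=u\sigma$. Note that $\lambda(1)=0$ if $k<l$, and $\lambda(1)=f(v)$ if $k=l$. Once $k\leq l$ are chosen, we take any rationals $p<k$ and $s>m>l$; they exist because $\mathbb Q$ has no endpoints.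

If $\sigma=1$, then $u_{kl}\neq0$ for some $k<l$. Choose $v\in V$ with $u_{kl}v\ne0$ and a coordinate functional $f=e_i^*\in F$ with $f(u_{kl}v)\neq0$. Since $(u^{-1})_{mm}=\mathrm{id}$, we get $\lambda(g)=f(u_{kl}v)\neq0=\lambda(1)$.

If $\sigma\neq1$, then $\sigma$ has at most one fixed point, and $u$ has finitely many nonzero entries off the diagonal. So there is $l\in\mathbb Q$ with $\sigma l\neq l$ and $u_{l,\sigma l}=0$. Take $k=l$, $f=e_0^*$, $v=e_0$. Then $\lambda(g)=0$ and $\lambda(1)=1$.
\end{proof}

\begin{proposition}\label{prop:sep}
Let $G=G(K,I,F)$.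
\begin{enumerate}
\item[(a)] If $K$ is finite, any two distinct points of $G$ are separated by a $\mathfrak Z_G$-clopen set; in particular $G$ is $\mathfrak Z$-Hausdorff.
\item[(b)] If \textup{(C)} holds, any two distinct points of $G$ are separated by an $\mathfrak M_G$-clopen set; in particular $G$ is $\mathfrak M$-Hausdorff.
\end{enumerate}
\end{proposition}

\begin{proof}
By translation invariance it suffices to separate $1$ from a given $g\neq1$. Take test data as in Lemma~\ref{lem:detect}. By Lemma~\ref{lem:read}, the word $w$ takes all its values in $L_{ps}$, and $w(g)\neq w(1)$. So the fiber of $w$ through $1$ does not contain $g$. In (a), $L_{ps}$ is finite, and the fiber is $\mathfrak Z_G$-clopen by Lemma~\ref{lem:fibers}(a). In (b), $L_{ps}$ is unconditionally discrete by Proposition~\ref{prop:discrete}, and the fiber is $\mathfrak M_G$-clopen by Lemma~\ref{lem:fibers}(b).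
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $K=\mathbb Q$, $I=\mathbb N$, $F=V^*$. Condition (C) holds by Lemma~\ref{lem:C}, so Proposition~\ref{prop:sep}(b) gives the separation by $\mathfrak M_G$-clopen sets. Since $\mathbb Q$ is infinite, Proposition~\ref{prop:zar} gives the statement about $U$ and shows that $G$ is not $\mathfrak Z$-Hausdorff.
\end{proof}

\begin{remark}\label{rem:line}
Let $K$ be infinite and assume (C). The difference between the two topologies is visible on a single line $L_{kl}$. The topology $\mathfrak Z_G$ induces the cofinite topology on it: points are closed, and by the proof of Proposition~\ref{prop:zar} the map $t\mapsto x_{kl}(te)$ pulls closed sets back to closed subsets of $K$, which are finite or equal to $K$. The topology $\mathfrak M_G$ induces the discrete topology on it: for $f=e_0^*$ and $v=e_0$, Example~\ref{ex:read} gives $\lambda(x_{kl}(ae))=a$, so each $\mathfrak M_G$-clopen fiber of $w$ meets $L_{kl}$ in one point.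
\end{remark}

\begin{remark}\label{rem:nondiscrete}
The topology $\mathfrak M_G$ on all of $G$ is not discrete. For $t\in\mathbb Q$ let $U^{t}$ be the set of $1+n\in U$ such that all nonzero columns of $n$ have index greater than $t$. These are nontrivial normal subgroups of $U$, they form a chain with trivial intersection, and $\sigma U^t\sigma^{-1}=U^{\sigma t}$. So they define a non-discrete Hausdorff group topology on $G$, which contains $\mathfrak M_G$.
\end{remark}

\section{Large fields: two valuations}\label{sec:val}

It remains, for Theorem~\ref{thm:B}, to show that $G$ is not $\mathfrak M$-Hausdorff when $|K|>|I|$. Condition (C) fails in this case (Remark~\ref{rem:Cfails}), but this only removes a proof. To show that two points have no disjoint $\mathfrak M_G$-neighborhoods we proceed as in Example~\ref{ex:Z}: we construct two Hausdorff group topologies such that every neighborhood of the first point in the first topology meets every neighborhood of the second point in the second. The roles of the primes $2$ and $3$ are played by two valuations of $K$.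

A \emph{valuation} of $K$ with \emph{value group} $\Gamma$, a totally ordered abelian group, is a surjective map $\nu\colon K\to\Gamma\cup\{\infty\}$ such that $\nu(a)=\infty$ if and only if $a=0$, $\nu(ab)=\nu(a)+\nu(b)$, and $\nu(a+b)\ge\min(\nu(a),\nu(b))$. It follows that $\nu(\pm1)=0$, that $\nu(a^{-1})=-\nu(a)$, and that $\nu(a_1+\dots+a_n)=\nu(a_1)$ if $\nu(a_1)<\nu(a_j)$ for all $j>1$. \emph{Chevalley's extension theorem} states that a valuation $\nu_0$ of a subfield $K_0\subseteq K$, with value group $\Gamma_0$, extends to a valuation of $K$ whose value group contains $\Gamma_0$ as an ordered subgroup.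

\subsection*{The topology of a valuation}
For $r\in R$ and $i,j\in I$ let $r_{ij}=e_i^*(re_j)\in K$. These coefficients determine $r$; for fixed $j$ only finitely many $r_{ij}$ are nonzero; and $(rr')_{ij}=\sum_hr_{ih}r'_{hj}$, a finite sum. For a valuation $\nu$ with value group $\Gamma$ and $0\le\gamma\in\Gamma$ put
\[
N_\gamma=\{r\in R:\nu(r_{ij})>\gamma\text{ for all }i,j\in I\},\qquad U_\gamma=\{1+n\in U:\ n_{qs}\in N_\gamma\text{ for all }q,s\}.
\]
We want the $U_\gamma$ to be a base at $1$ of a group topology. The obstacle is the continuity of conjugation, which needs the coefficients of each $r\in R$ to have values bounded below. For the $2$-adic valuation of $K=\mathbb Q$, $I=\mathbb N$ and $F=V^*$ this fails: if $r=e_0\otimes f$ with $f(e_i)=2^{-i}$, then $r\cdot2^{\gamma+1}(e_i\otimes e_0^*)=2^{\gamma+1-i}e\notin N_0$ for $i>\gamma$, so $rN_\gamma\not\subseteq N_0$ for every $\gamma$. The remedy is a value group in which all sets of at most $|I|$ elements are bounded.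

\begin{lemma}\label{lem:tau}
Let $\nu$ be a valuation of $K$ such that every subset of $\Gamma$ with at most $|I|$ elements is bounded below. Then the sets $U_\gamma$, $0\le\gamma\in\Gamma$, form a base of neighborhoods of $1$ for a Hausdorff group topology $\tau_\nu$ on $G=G(K,I,F)$.
\end{lemma}

\begin{proof}
Each $N_\gamma$ is an additive subgroup of $R$. If $r,r'\in N_\gamma$, every term of $\sum_hr_{ih}r'_{hj}$ has value greater than $2\gamma\ge\gamma$, so $N_\gamma N_\gamma\subseteq N_\gamma$. If $r_{ij}\neq0$, then $r\notin N_\gamma$ for $\gamma=\max(0,\nu(r_{ij}))$; so $\bigcap_\gamma N_\gamma=0$. An element $r\in R$ has at most $|I\times I|=|I|$ coefficients, so by hypothesis there is $\delta\ge0$ with $\nu(r_{ij})\ge-\delta$ for all $i,j$. Then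
\begin{equation}\label{eq:absorb}
rN_{\gamma+\delta}\subseteq N_\gamma\quad\text{and}\quad N_{\gamma+\delta}\,r\subseteq N_\gamma\qquad\text{for all }\gamma\ge0 .
\end{equation}

The entries of $n+n'+nn'$ and of the finite sum $\sum_{j\ge1}(-n)^j$ are finite sums of products of entries of $n$ and $n'$, so $U_\gamma$ is a subgroup. We have $U_{\gamma'}\subseteq U_\gamma$ for $\gamma'\ge\gamma$, so these subgroups form a chain, and $\bigcap_\gamma U_\gamma=\{1\}$. Conjugation by $\sigma\in A$ only moves entries, so $\sigma U_\gamma\sigma^{-1}=U_\gamma$. Let $u\in U$. The entries of $u$ and $u^{-1}$ are finitely many elements of $R$, so one $\delta\ge0$ satisfies \eqref{eq:absorb} for all of them. If $1+n\in U_{\gamma+2\delta}$, then $u(1+n)u^{-1}=1+unu^{-1}$, and each entry of $unu^{-1}$ is a finite sum of products $u_{qq'}n_{q's'}(u^{-1})_{s's}\in N_\gamma$. Thus $gU_{\gamma+2\delta}g^{-1}=uU_{\gamma+2\delta}u^{-1}\subseteq U_\gamma$ for $g=u\sigma$. The criterion of Section~\ref{sec:intro} applies.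
\end{proof}

\subsection*{Two valuations pulling in opposite directions}
The next lemma supplies the valuations; part (ii) replaces the Chinese remainder theorem.

\begin{lemma}\label{lem:val}
Let $\kappa$ be an infinite cardinal with $|K|>\kappa$. There are valuations $\nu,\nu'$ of $K$, with value groups $\Gamma,\Gamma'$, such that
\begin{enumerate}
\item[(i)] every subset of $\Gamma$ or of $\Gamma'$ with at most $\kappa$ elements is bounded above and below;
\item[(ii)] for all $\gamma\in\Gamma$ and $\gamma'\in\Gamma'$ there is $t\in K$ with $\nu(t)>\gamma$ and $\nu'(t-1)>\gamma'$.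
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\mu=\kappa^+\le|K|$. The idea is to take $\mu$ independent transcendental elements, to make them smaller and smaller for $\nu$, and larger and larger for $\nu'$.

Let $T$ be a transcendence basis of $K$ over its prime field $k_0$. As $K$ is algebraic over $k_0(T)$, we have $|K|\le\max(|T|,\aleph_0)$; since $K$ is uncountable, $|T|=|K|\ge\mu$. Choose distinct elements $t_\alpha\in T$ for $\alpha<\mu$, and let $k_1=k_0(T\setminus\{t_\alpha:\alpha<\mu\})$ and $K_0=k_1(t_\alpha:\alpha<\mu)$. The $t_\alpha$ are algebraically independent over $k_1$, and $K$ is algebraic over $K_0$.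

Let $\Gamma_0=\bigoplus_{\alpha<\mu}\mathbb Z\varepsilon_\alpha$, and call a nonzero element positive if its coefficient at the largest index of its support is positive. A sum of two positive elements is positive, and exactly one of $\pm\gamma$ is positive for $\gamma\neq0$, so this is a total group order. We have $\varepsilon_\alpha>0$, and $\varepsilon_\alpha>\gamma$ whenever $\alpha$ is larger than all indices in the support of $\gamma$. Give the monomial $\prod t_\alpha^{n_\alpha}$ the value $\sum n_\alpha\varepsilon_\alpha$, and for a nonzero polynomial $P$ in the $t_\alpha$ over $k_1$ let $\nu_0(P)$ be the least value of a monomial occurring in $P$. Every monomial of $P+Q$ occurs in $P$ or $Q$, which gives the inequality for sums. Distinct monomials have distinct values, so each $P$ has a unique monomial of least value; the product of the least monomials of $P$ and $Q$ has smaller value than any other product of a monomial of $P$ and a monomial of $Q$, so it is not canceled in $PQ$, and $\nu_0(PQ)=\nu_0(P)+\nu_0(Q)$. Hence $\nu_0(P/Q)=\nu_0(P)-\nu_0(Q)$ defines a valuation of $K_0$ with value group $\Gamma_0$. Let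 $\theta$ be the $k_1$-automorphism of $K_0$ with $\theta(t_\alpha)=t_\alpha^{-1}$ for all $\alpha$, and $\nu_0'=\nu_0\circ\theta$. By Chevalley's theorem, $\nu_0$ and $\nu_0'$ extend to valuations $\nu$ and $\nu'$ of $K$ with value groups $\Gamma,\Gamma'\supseteq\Gamma_0$. We have $\nu(t_\alpha)=\varepsilon_\alpha$ and $\nu'(t_\alpha)=-\varepsilon_\alpha$.

We claim that each $\gamma\in\Gamma$ satisfies $\gamma<\varepsilon_\alpha$ for all sufficiently large $\alpha<\mu$; the proof uses only that $\nu(K_0^\times)=\Gamma_0$, so the claim holds for $\Gamma'$ as well. If $\gamma\le0$, every $\alpha$ works. Let $\gamma=\nu(a)>0$, and let $\sum_jc_ja^j=0$ be a nontrivial relation over $K_0$. The least value among the nonzero terms is attained twice, for otherwise the sum would have finite value. So $\nu(c_i)+i\gamma=\nu(c_j)+j\gamma$ for some $i>j$, and $n\gamma\in\Gamma_0$ for $n=i-j\geq1$. Then $\gamma\le n\gamma<\varepsilon_\alpha$ for all $\alpha$ above the finite support of $n\gamma$.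

(i) Let $S\subseteq\Gamma$ with $|S|\le\kappa$, and for $\gamma\in S$ let $\alpha_\gamma<\mu$ be such that $\gamma<\varepsilon_\alpha$ for all $\alpha\geq\alpha_\gamma$. The successor cardinal $\mu=\kappa^+$ is regular: a set of at most $\kappa$ ordinals below $\mu$ has its supremum below $\mu$. So $\beta=\sup_\gamma\alpha_\gamma<\mu$, and $\varepsilon_\beta$ is an upper bound of $S$. An upper bound of $-S$ gives a lower bound of $S$. The argument for $\Gamma'$ is the same.

(ii) Choose $\alpha$ with $\varepsilon_\alpha>\gamma$ in $\Gamma$ and $\varepsilon_\alpha>\gamma'$ in $\Gamma'$, and let $t=t_\alpha/(1+t_\alpha)$, so that $t-1=-1/(1+t_\alpha)$. Since $\nu(t_\alpha)=\varepsilon_\alpha>0=\nu(1)$, we have $\nu(1+t_\alpha)=0$ and $\nu(t)=\varepsilon_\alpha>\gamma$. Since $\nu'(t_\alpha)=-\varepsilon_\alpha<0=\nu'(1)$, we have $\nu'(1+t_\alpha)=-\varepsilon_\alpha$ and $\nu'(t-1)=\varepsilon_\alpha>\gamma'$.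
\end{proof}

\begin{proposition}\label{prop:large}
If $|K|>|I|$, then $G=G(K,I,F)$ is not $\mathfrak M$-Hausdorff.
\end{proposition}

\begin{proof}
Take $\nu,\nu'$ as in Lemma~\ref{lem:val} for $\kappa=|I|$. By Lemma~\ref{lem:tau} they define Hausdorff group topologies $\tau_\nu$ and $\tau_{\nu'}$ on $G$, with basic subgroups $U_\gamma$ and $U'_{\gamma'}$. Let $O_1\ni1$ and $O_2\ni x_{01}(e)$ be $\mathfrak M_G$-open. Then $O_1$ is $\tau_\nu$-open and $O_2$ is $\tau_{\nu'}$-open, so $O_1\supseteq U_\gamma$ and $O_2\supseteq x_{01}(e)U'_{\gamma'}$ for some $\gamma,\gamma'\ge0$. Take $t$ as in Lemma~\ref{lem:val}(ii). For $a\in K$, the only coefficient of $ae$ that can be nonzero is $(ae)_{00}=a$. Hence $x_{01}(te)\in U_\gamma$, and $x_{01}(te)=x_{01}(e)\,x_{01}((t-1)e)\in x_{01}(e)U'_{\gamma'}$. So $O_1\cap O_2\neq\emptyset$, and the points $1$ and $x_{01}(e)$ have no disjoint $\mathfrak M_G$-neighborhoods.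
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $F=V^*$. If $K$ is finite, $G(K,I)$ is $\mathfrak Z$-Hausdorff by Proposition~\ref{prop:sep}(a); if $K$ is infinite, it is not, by Proposition~\ref{prop:zar}. If $|K|\le|I|$, then (C) holds by Lemma~\ref{lem:C}, and $G(K,I)$ is $\mathfrak M$-Hausdorff by Proposition~\ref{prop:sep}(b); if $|K|>|I|$, it is not, by Proposition~\ref{prop:large}.
\end{proof}

\section{Examples of every uncountable cardinality}\label{sec:card}

Let $K=\mathbb Q$. Then
\begin{equation}\label{eq:card}
|G(\mathbb Q,I,F)|=|F|.
\end{equation}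
Indeed, $|V|=|I|\le|F|$ because $F$ contains the functionals $e_i^*$; the algebra $R$ is spanned over $\mathbb Q$ by at most $|F|$ elements and contains all $e_0\otimes f$, so $|R|=|F|$; an element of $U$ is given by finitely many pairs of rationals and finitely many elements of $R$, so $|U|=|F|$; and $A$ is countable. In particular, the group of Theorem~\ref{thm:A} has cardinality $2^{\aleph_0}$.

By Propositions~\ref{prop:zar} and~\ref{prop:sep}(b), it suffices to find for each uncountable $\kappa$ a space $F$ of cardinality $\kappa$ that satisfies (C). For $\kappa\ge2^{\aleph_0}$ the diagonal argument does this: take $I=\kappa$, let $F$ be spanned by the $e_i^*$ and the functionals that vanish on all $e_i$ with $i\ge\omega$, and apply Lemma~\ref{lem:C} with $J=\omega$. Here the functional $f$ is chosen after the map $b$ is known, and all $2^{\aleph_0}$ sequences must be available. To reach every uncountable $\kappa$ in ZFC we need $\aleph_1$ functionals, fixed in advance, that defeat all maps $a$ and $b$. Since $\mathbb Q^\times$ is countable, $a$ and $b$ are constant on an uncountable set of indices, but we do not know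 on which one. So the pairing has to take every value on every uncountable set of indices, and this is what a partition theorem provides.

Let $\omega_1$ be the first uncountable ordinal, and for a set $B$ let $[B]^2$ be the set of its two-element subsets. Todorcevic \cite{todorcevic} proved the relation $\omega_1\not\to[\omega_1]^2_{\omega_1}$: there is a coloring of $[\omega_1]^2$ by $\omega_1$ colors, that is, a map $[\omega_1]^2\to\omega_1$, that takes every color on $[B]^2$ for every uncountable $B\subseteq\omega_1$.

\begin{proof}[Proof of Theorem~\ref{thm:C}]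
If $\kappa=\aleph_0$, then $\mathfrak Z_G=\mathfrak M_G$ for every group $G$ of cardinality $\kappa$ by Markov's theorem \cite{markov}, so there is no example.

Let $\kappa$ be uncountable, $K=\mathbb Q$ and $I=\kappa$, so that $\omega_1\subseteq I$. Composing Todorcevic's coloring with a surjection $\omega_1\to\mathbb Q^\times$, we obtain a map $c\colon[\omega_1]^2\to\mathbb Q^\times$ with $c([B]^2)=\mathbb Q^\times$ for every uncountable $B\subseteq\omega_1$. For $\alpha<\omega_1$ define $f_\alpha\in V^*$ by
\[
f_\alpha(e_\beta)=\begin{cases}c(\{\alpha,\beta\})&\text{if }\beta\in\omega_1\setminus\{\alpha\},\\0&\text{for all other }\beta\in I.\end{cases}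
\]
Each $f_\alpha$ is nonzero. Let $F$ be the span of all $e_i^*$ ($i\in I$) and all $f_\alpha$ ($\alpha<\omega_1$). Then $|F|=\kappa$, so $G=G(\mathbb Q,I,F)$ has cardinality $\kappa$ by \eqref{eq:card}.

We verify (C). Let $a$ and $b$ be given. The map $\alpha\mapsto(a(f_\alpha),b(\alpha))$ sends $\omega_1$ to the countable set $\mathbb Q^\times\times\mathbb Q^\times$, so it has a constant value $(a_0,b_0)$ on some uncountable $B\subseteq\omega_1$. Choose $\alpha\neq\beta$ in $B$ with $c(\{\alpha,\beta\})=(a_0b_0)^{-1}$. Then $a(f_\alpha)\,f_\alpha(e_\beta)\,b(\beta)=a_0\,(a_0b_0)^{-1}\,b_0=1$.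

By Proposition~\ref{prop:sep}(b), $G$ is $\mathfrak M$-Hausdorff, and by Proposition~\ref{prop:zar} it is not $\mathfrak Z$-Hausdorff.
\end{proof}

\begin{thebibliography}{9}

\bibitem{markov}
A. A. Markov, \emph{On unconditionally closed sets}, Mat. Sb. 18 (1946).

\bibitem{thesis}
\emph{Ph.D. Thesis}, \texttt{https://air.uniud.it/\allowbreak retrieve/\allowbreak e27ce0c5-7001-055e-\allowbreak e053-6605fe0a7873/\allowbreak 10990\_176\_\allowbreak DanieleTollerPhDthesis.pdf}

\bibitem{todorcevic}
Todorcevic, \emph{Partitioning pairs of countable ordinals}, Acta Math. 159 (1987).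

\end{thebibliography}
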